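# Finite $p$-groups of derived length four with exactly four character degrees

## Four degrees and derived length four, for every prime

For a finite group $G$, $\operatorname{dl}(G)$ denotes the derived length of $G$, and $\operatorname{cd}(G)=\{\chi(1):\chi\in\operatorname{Irr}(G)\}$ is the set of degrees of its irreducible complex characters.

**Theorem 1.** Let $p$ be a prime and let $k\ge 1$, $e\ge k+1$ be integers. There is a finite $p$-group $G$ with $\operatorname{dl}(G)=4$ and
$$\operatorname{cd}(G)=\{1,\;p,\;p^{2k+2},\;p^{3pe+k}\}\quad(p\text{ odd}),\qquad \operatorname{cd}(G)=\{1,\;2,\;2^{2k+2},\;2^{6e+2k+2}\}\quad(p=2).$$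
Consequently, for every prime $p$ and every $n\in\{1,2,3,4\}$ there is a $p$-group with $\operatorname{dl}=|\operatorname{cd}|=n$.

The background is Taketa's theorem, which implies that every finite $p$-group satisfies
$$\operatorname{dl}(G)\le|\operatorname{cd}(G)|. \tag{1}$$
The problem comes from "On the Taketa bound for normally monomial $p$-groups of maximal class" (https://core.ac.uk/download/46924212.pdf): can a $p$-group, for some prime $p$, satisfy $\operatorname{dl}(G)=|\operatorname{cd}(G)|=4$? The theorem says yes, for every $p$. With $k=1$, $e=2$ we shall get a group of order $3^{41}$ with degrees $1,3,3^4,3^{19}$, and a group of order $2^{48}$ with degrees $1,2,2^4,2^{16}$. The case $n\ge5$ is not treated.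

Because of (1), the proof has only two tasks. We must produce a $p$-group with exactly four degrees, and we must show $G'''\ne1$. Then $\operatorname{dl}(G)\ge4$, and (1) gives equality. The tasks pull against each other: a nontrivial $G'''$ asks for a tall, noncommutative group, while four degrees ask for very little variety among the stabilizers that produce the degrees.

## Character degrees from stabilizers

Here are the textbook facts we use. All groups are finite. If $N\trianglelefteq X$ and $\theta\in\operatorname{Irr}(N)$, then $\operatorname{Irr}(X|\theta)$ is the set of $\chi\in\operatorname{Irr}(X)$ such that $\theta$ is a constituent of $\chi|_N$; we say that $\chi$ lies over $\theta$. Character degrees of a $p$-group divide the group order, so they are powers of $p$.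

**Fact 2 (Clifford).** Let $N\trianglelefteq X$, and let $\theta\in\operatorname{Irr}(N)$ have stabilizer $T$ in $X$. For $\chi\in\operatorname{Irr}(X|\theta)$, the constituents of $\chi|_N$ are exactly the $X$-conjugates of $\theta$. Induction is a bijection $\operatorname{Irr}(T|\theta)\to\operatorname{Irr}(X|\theta)$; it multiplies degrees by $|X:T|$.

**Fact 3 (Gallagher).** If $\theta\in\operatorname{Irr}(N)$ has an extension $\hat\theta\in\operatorname{Irr}(X)$, then $\psi\mapsto\hat\theta\psi$ is a bijection $\operatorname{Irr}(X/N)\to\operatorname{Irr}(X|\theta)$.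

**Fact 4.** Let $X=A\rtimes R$ with $A$ abelian, and let $\lambda\in\operatorname{Irr}(A)$ have stabilizer $R_\lambda$ in $R$. The degrees of the characters of $X$ over $\lambda$ are exactly the numbers $|R:R_\lambda|\,\psi(1)$ with $\psi\in\operatorname{Irr}(R_\lambda)$.

Indeed, $A$ fixes $\lambda$, so the stabilizer of $\lambda$ in $X$ is $AR_\lambda$. The map $ar\mapsto\lambda(a)$ is a linear character of $AR_\lambda$ extending $\lambda$: we have $(ar)(bs)=a\,(rbr^{-1})\,rs$, and $\lambda(rbr^{-1})=\lambda(b)$ for $r\in R_\lambda$. Now apply Facts 3 and 2.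

**Fact 5.** If a $p$-group $X$ has an abelian subgroup $Y$ of index $p$, then $\operatorname{cd}(X)\subseteq\{1,p\}$.

Indeed, let $\chi\in\operatorname{Irr}(X)$ and let $\lambda$ be a linear constituent of $\chi|_Y$. By Frobenius reciprocity $\chi$ is a constituent of $\lambda^X$, so $\chi(1)\le|X:Y|=p$, and $\chi(1)$ is a power of $p$.

**Fact 6.** If $Y$ is a central subgroup of $X$ and $\chi\in\operatorname{Irr}(X)$, then $\chi(1)^2\le|X:Y|$, with equality if $\chi$ vanishes off $Y$.

Indeed, $|\chi(y)|=\chi(1)$ for $y\in Y$, so $|X|=\sum_{x\in X}|\chi(x)|^2\ge|Y|\chi(1)^2$, with equality exactly when $\chi$ vanishes off $Y$.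

Throughout, $[r,a]=rar^{-1}a^{-1}$. If $A$ is an abelian normal subgroup written additively and $r$ acts on it by conjugation, then $[r,a]=(r-1)a$. The action on characters is $(r\lambda)(a)=\lambda(r^{-1}a)$.

**Example.** Let $P=\mathbb F_4[t]/(t^2)$, of order $16$, and let $R=\{1+bt:b\in\mathbb F_4\}$ act on it by multiplication. Since $(1+bt)(a_0+a_1t)=a_0+(a_1+ba_0)t$, the element $1+bt$ with $b\ne0$ fixes $\lambda\in\operatorname{Irr}(P)$ if and only if $\lambda$ is trivial on $b\,\mathbb F_4t=\mathbb F_4t$. This condition does not involve $b$. So each $\lambda$ has stabilizer $1$ or $R$, and Fact 4 gives $\operatorname{cd}(P\rtimes R)=\{1,4\}$. As a check, the $4$ characters $\lambda$ trivial on $\mathbb F_4t$ give $4\cdot4=16$ linear characters, the other $12$ fall into $3$ orbits that give one character of degree $4$ each, and $16+3\cdot16=64=|P\rtimes R|$.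

The example shows the mechanism that will be used repeatedly. Suppose a $p$-group $R$ acts on a vector space $W\cong\operatorname{Irr}(A)$, and suppose *all elements of order $p$ in $R$ have the same fixed space $W_0$*. A vector $v\notin W_0$ then has a stabilizer without elements of order $p$, that is, a trivial stabilizer. So all of $W\setminus W_0$ contributes the single degree $|R|$, and only $W_0$ remains to be examined.

## Wreath products reach three and then overshoot

One degree means abelian, so the cyclic group of order $p$ has $\operatorname{dl}=|\operatorname{cd}|=1$. A nonabelian group of order $p^3$ has an abelian subgroup of index $p$, so by Fact 5 its degrees are $1,p$, and by (1) its derived length is $2$.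

To go on, the natural first thought is to iterate a construction that raises the derived length by one. Take $W=X\wr C_2=(X\times X)\rtimes\langle s\rangle$ with $X$ a $2$-group. Since $[s,(x,1)]=(1,x)(x^{-1},1)=(x^{-1},x)$, the group $W'$ lies in $X\times X$ and projects onto $X$. So $\operatorname{dl}(W')=\operatorname{dl}(X)$ when $X\ne1$, and $\operatorname{dl}(W)=\operatorname{dl}(X)+1$.

The degrees are as follows. A character $\theta\times\theta'$ with $\theta\ne\theta'$ is not fixed by $s$, and induces to an irreducible character of degree $2\theta(1)\theta'(1)$. A character $\theta\times\theta$, afforded by a space $\Theta\otimes\Theta$, extends to $W$ by letting $s$ swap the tensor factors, and by Fact 3 it gives degree $\theta(1)^2$ only. Hence: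

- $C_2\wr C_2=D_8$ has degrees $1,2$ and exactly one character of degree $2$.
- $D_8\wr C_2$ has degrees $1^2,2^2$ from equal pairs, $2$ from two linear characters, and $2\cdot1\cdot2=4$. So its degrees are $1,2,4$, and its derived length is $3$. This settles $n=3$ for $p=2$.
- $(D_8\wr C_2)\wr C_2$ has derived length $4$. Its degrees include $1$, then $2$, then $2\cdot1\cdot2=4$, then $2\cdot1\cdot4=8$, and $4^2=16$. That is at least five degrees.

The iteration breaks because products of old degrees are new degrees. We need a step that adds one layer to the derived series and one degree, and the mechanism of the previous section is designed for this.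

## A field, its automorphism of order $p$, and the subspace $B$

This section fixes the arithmetic for all primes. Let $E_0=\mathbb F_{p^e}$ and $E=\mathbb F_{p^{pe}}$, let $\varphi$ generate $\operatorname{Gal}(E/E_0)$ (of order $p$), and put $\operatorname{Tr}=\operatorname{Tr}_{E/E_0}$. Since $\operatorname{Tr}(1)=p=0$, additive Hilbert 90 ($\ker\operatorname{Tr}=(\varphi-1)E$) gives $\alpha\in E$ with
$$\varphi(\alpha)=\alpha+1 .$$
In particular $\alpha\notin E_0$. Choose an $\mathbb F_p$-subspace $D\subset E_0$ of dimension $k$ and an element $\varepsilon\in E_0\setminus D$; this is possible because $e\ge k+1$. Put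
$$B=\mathbb F_p\varepsilon\oplus D\oplus D\alpha\subset E,\qquad |B|=p^{2k+1}. \tag{2}$$
The sum is direct: $\varepsilon\notin D$, and $D\alpha\cap E_0=0$ because $\alpha\notin E_0$. We have $\varphi(d\alpha)=d\alpha+d$ for $d\in D$, so $\varphi(B)=B$ and
$$(\varphi-1)(d\alpha)=d\qquad(d\in D). \tag{3}$$
Next, $\operatorname{Tr}(x)=px=0$ for $x\in E_0$, and
$$\operatorname{Tr}(d\alpha)=d\sum_{i=0}^{p-1}(\alpha+i)=d\,\frac{p(p-1)}2 .$$
Therefore
$$\operatorname{Tr}(B)=0\ \text{ if } p \text{ is odd},\qquad \operatorname{Tr}(B)=D\ \text{ if } p=2. \tag{4}$$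
In both cases $\varepsilon\notin\operatorname{Tr}(B)$, and this will keep elements of order $p$ out of the wrong places.

**Example.** Let $k=1$, $e=2$. For $p=2$ take $E=\mathbb F_{16}=\mathbb F_2(\alpha)$ with $\alpha^4=\alpha+1$; here $\varphi(x)=x^4$. Take $D=\mathbb F_2$ and $\varepsilon=\alpha^2+\alpha$, an element of $\mathbb F_4\setminus\mathbb F_2$, since $\varepsilon^2+\varepsilon+1=\alpha^4+\alpha+1=0$. So $B$ is spanned by $1,\alpha,\alpha^2$. For $p=3$ take $E=\mathbb F_{729}$, $\varphi(x)=x^9$, and $\alpha$ with $\alpha^3=\alpha-1$; then $\alpha^9=\alpha^3-1=\alpha-2=\alpha+1$. Take $D=\mathbb F_3$ and $\varepsilon=i\in\mathbb F_9$ with $i^2=-1$, so that $|B|=27$.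

## Odd $p$: twisted multiplications on $E[t]/(t^3)$

From here until the prime $2$ is taken up, $p$ is odd. We first build a group $R$ with degrees $1,p$ whose elements of order $p$ all have the same fixed space on a suitable module.

Let $M=E[t]/(t^3)$, and for $b\in E$ let
$$e_b=1+bt+\tfrac12b^2t^2\in M .$$
This is a truncated exponential, and $e_be_{b'}=e_{b+b'}$: the $t^2$-coefficient of the product is $\frac12b^2+bb'+\frac12b'^2=\frac12(b+b')^2$. View $e_b$ as a multiplication operator on $M$. Since $\operatorname{Tr}:E\to E_0$ is onto, choose $c\in E$ with $\operatorname{Tr}(c)=\varepsilon$, and put $\sigma(f)=e_cf^\varphi$, where $\varphi$ acts on coefficients. From $\sigma(e_bf)=e_ce_{\varphi(b)}f^\varphi=e_{\varphi(b)}\sigma(f)$, and by iterating $\sigma$, we get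
$$\sigma e_b\sigma^{-1}=e_{\varphi(b)},\qquad \sigma^p=e_{c+\varphi(c)+\cdots+\varphi^{p-1}(c)}=e_\varepsilon . \tag{5}$$
Let $e_B=\{e_b:b\in B\}\cong B$ and $R=\langle\sigma\rangle e_B$.

**Lemma 7.** $|R:e_B|=p$ and $|R|=p^{2k+2}$; $e_d\in R'$ for $d\in D$; $\operatorname{cd}(R)=\{1,p\}$; and every element of order $p$ of $R$ lies in $e_B$.

**Proof.** By (5), $\sigma$ normalizes $e_B$ and $\sigma^p\in e_B$. On $M/tM=E$ the group $e_B$ acts trivially and $\sigma^i$ acts as $\varphi^i$, so $|R:e_B|=p$. By (3) and (5), $[\sigma,e_{d\alpha}]=e_{\varphi(d\alpha)-d\alpha}=e_d$, so $e_d\in R'$. As $k\ge1$, $R$ is nonabelian, and it has the abelian subgroup $e_B$ of index $p$; Fact 5 gives $\operatorname{cd}(R)=\{1,p\}$. Finally, an element outside $e_B$ has the form $e_b\sigma^i$ with $b\in B$, $p\nmid i$. Since $\varphi^i$ also generates the Galois group,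
$$(e_b\sigma^i)^p=e_{b+\varphi^i(b)+\cdots+\varphi^{i(p-1)}(b)}\,\sigma^{ip}=e_{\operatorname{Tr}(b)}e_{i\varepsilon}=e_{i\varepsilon}\ne1,$$
because $\operatorname{Tr}(B)=0$ by (4). $\square$

## Odd $p$: a symplectic module and three degrees

We now choose the module. It should be symplectic, so that a Heisenberg group can later be built on it, and should contain an $R$-invariant maximal isotropic subspace.

Let $\operatorname{tr}=\operatorname{Tr}_{E/\mathbb F_p}$. For $f,g\in M$ let
$$\langle f,g\rangle=\operatorname{tr}\bigl(\text{the } t^2\text{-coefficient of } f(t)g(-t)\bigr).$$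

- *Symmetric:* the substitution $t\mapsto-t$ turns $f(t)g(-t)$ into $g(t)f(-t)$ and preserves $t^2$-coefficients.
- *Nondegenerate:* if $f=f_jt^j+\cdots$ with $f_j\ne0$, then $\langle f,yt^{2-j}\rangle=\pm\operatorname{tr}(f_jy)$, which is nonzero for some $y\in E$.
- *$R$-invariant:* $e_b(t)e_b(-t)=e_be_{-b}=1$, so $e_b$ preserves the form. Likewise $\sigma(f)(t)\,\sigma(g)(-t)=f^\varphi(t)g^\varphi(-t)$, and $\operatorname{tr}\circ\varphi=\operatorname{tr}$.

Let $A=M\oplus M$ with diagonal $R$-action, $\dim_{\mathbb F_p}A=6pe$, and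
$$\omega((f,g),(f',g'))=\langle f,g'\rangle-\langle g,f'\rangle .$$
By the three properties, $\omega$ is an $R$-invariant nondegenerate alternating form. The subspace $Q=M\oplus0$ is $R$-invariant, and $Q^\perp=Q$: a vector $(f',g')$ is orthogonal to $Q$ iff $\langle f,g'\rangle=0$ for all $f$, iff $g'=0$.

**Lemma 8.** $\operatorname{cd}(A\rtimes R)=\{1,p,p^{2k+2}\}$. More precisely, characters over $1\in\operatorname{Irr}(A)$ have degrees $1,p$, the others have degrees in $\{1,p,p^{2k+2}\}$, and $p^{2k+2}$ occurs.

**Proof.** Characters over $1\in\operatorname{Irr}(A)$ are characters of $R$. For the rest, let $\xi$ be a primitive $p$th root of unity. The map $v\mapsto\lambda_v$, $\lambda_v(a)=\xi^{\omega(v,a)}$, is an isomorphism $A\to\operatorname{Irr}(A)$, and it commutes with $R$: $\lambda_v(r^{-1}a)=\xi^{\omega(v,r^{-1}a)}=\xi^{\omega(rv,a)}$. So by Fact 4 we need the stabilizers $R_v$ for $0\ne v\in A$. For $b\ne0$, $e_b-1=bt(1+\frac12bt)$ is $t$ times a unit of $M$. Hence $e_bv=v$ iff $tv=0$ iff $v\in t^2A$, and this does not depend on $b$.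

If $v\notin t^2A$, then $R_v\cap e_B=1$. By Lemma 7, $R_v$ has no element of order $p$, so $R_v=1$ and the degree is $|R|=p^{2k+2}$. If $v\in t^2A$, then $R_v\ge e_B$, so $R_v$ is $e_B$ or $R$. The degrees are $p\cdot1$ in the first case and $\operatorname{cd}(R)=\{1,p\}$ in the second. $\square$

**Lemma 9.** Fix $0\ne d\in D$. For every $y\in E$ the group $(A\rtimes R)''$ contains elements of $A$ of the forms
$$\bigl(d(\varphi(y)-y)t+(\ast)t^2,\;0\bigr)\quad\text{and}\quad\bigl(0,\;d(\varphi(y)-y)t+(\ast)t^2\bigr). \tag{6}$$
In particular $(A\rtimes R)''\ne1$.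

**Proof.** The derived subgroup contains $[\sigma,A]\supseteq(\sigma-1)A$ and $e_d$ (Lemma 7), so the second derived subgroup contains $(e_d-1)(\sigma-1)A$. For $y\in E$, viewed as a constant in $M$, $(\sigma-1)y=e_c\varphi(y)-y\equiv\varphi(y)-y\pmod t$. Multiplication by $e_d-1=dt+\frac12d^2t^2$ gives $d(\varphi(y)-y)t+(\ast)t^2$. Do this in either copy of $M$. With $y\notin E_0$ the result is nonzero. $\square$

So $A\rtimes R$ has three degrees and, by (1), derived length $3$.

The powers of $t$ explain the choice of $E[t]/(t^3)$. The elements (6) have leading term in $t$, and we shall pair two of them. Their product has leading term in $t^2$, which must survive and be seen by the form. If we had truncated at $t^2$ and read off the $t$-coefficient, any two elements of $tM$ would have paired to zero.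

## The split Heisenberg extension has five degrees

To gain one more step in the derived series, we make $A$ noncommutative. Let $H=A\times\mathbb F_p$ with
$$(a,x)(a',x')=\bigl(a+a',\,x+x'+\tfrac12\omega(a,a')\bigr),\qquad [(a,x),(a',x')]=(0,\omega(a,a')),$$
and let $Z=\{(0,x)\}$, which is central in $H$. Since $R$ preserves $\omega$, it acts on $H$ by $r(a,x)=(ra,x)$. The first candidate is the split extension $H\rtimes R$. The next lemma computes the new degrees, in a form that also covers the correct candidate.

**Lemma 10.** Let $G$ be a finite group with $H\trianglelefteq G$ and a subgroup $\Gamma$ such that $G=H\Gamma$, $H\cap\Gamma=Z$, and each $\gamma\in\Gamma$ acts on $H$ by conjugation as $(a,x)\mapsto(ra,x)$ for some $r\in R$. Then $Z$ is central in $G$, and for $1\ne\lambda\in\operatorname{Irr}(Z)$ the degrees of $\operatorname{Irr}(G|\lambda)$ are exactly $p^{3pe}\psi(1)$ with $\psi\in\operatorname{Irr}(\Gamma|\lambda)$.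

**Proof.** $Z$ is centralized by $H$ and by $\Gamma$, hence central.

**Step 1: every $\chi\in\operatorname{Irr}(G|\lambda)$ lies over one fixed linear character $\mu_0$ of an abelian normal subgroup.** Let $F=Q\times\mathbb F_p\le H$. As $\omega$ vanishes on $Q$, $F$ is abelian and is the direct product of $N=Q\times\{0\}$ and $Z$. It is normal in $G$, since it contains $Z=[H,H]$ and $Q$ is $R$-invariant. The extensions of $\lambda$ to $F$ are the characters $(q,x)\mapsto\nu(q)\lambda(x)$ with $\nu\in\operatorname{Irr}(Q)$. Let $\mu_0(q,x)=\lambda(x)$. For $h=(a,x')\in H$ we have $h(q,x)h^{-1}=(q,x+\omega(a,q))$, so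
$$\mu_0\bigl(h(q,x)h^{-1}\bigr)=\lambda(\omega(a,q))\,\lambda(x).$$
Since $\omega$ is nondegenerate, $\omega(a,\cdot)|_Q$ runs through all linear functionals on $Q$ as $a$ runs through $A$; since $\lambda$ is faithful on $Z\cong\mathbb F_p$, every $\nu\in\operatorname{Irr}(Q)$ is obtained. So $H$ permutes the extensions of $\lambda$ to $F$ transitively. All constituents of $\chi|_F$ extend $\lambda$, because $Z$ is central; hence $\chi$ lies over $\mu_0$ by Fact 2.

**Step 2: the stabilizer $T$ of $\mu_0$ is $F\Gamma$.** $\Gamma$ maps $(q,x)$ to $(rq,x)$, so it fixes $\mu_0$. By the formula above, $T\cap H$ consists of the $(a,x')$ with $\omega(a,Q)=0$, that is, $a\in Q^\perp=Q$; so $T\cap H=F$. Since $G=H\Gamma$ and $\Gamma\le T$, $T=(T\cap H)\Gamma=F\Gamma$. Also $T/F\cong\Gamma/(\Gamma\cap F)=\Gamma/Z$ and $G/H\cong\Gamma/Z$, so $|G:T|=|H:F|=|A:Q|=p^{3pe}$.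

**Step 3: reduce $T$ to $\Gamma$.** $N$ is normalized by $\Gamma$ and centralized by $F$, so $N\trianglelefteq T$. Moreover $N\cap\Gamma\le N\cap Z=1$ and $T=NZ\Gamma=N\Gamma$, so $T/N\cong\Gamma$. A character in $\operatorname{Irr}(T|\mu_0)$ restricts to $F$ as a multiple of $\mu_0$, which is trivial on $N$; hence it is inflated from $T/N\cong\Gamma$, and it lies over $\lambda$ there. Conversely, inflations of $\psi\in\operatorname{Irr}(\Gamma|\lambda)$ restrict to $F=NZ$ as multiples of $\mu_0$. Fact 2 now gives the degrees $|G:T|\psi(1)=p^{3pe}\psi(1)$. $\square$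

For $G_0=H\rtimes R$ take $\Gamma=Z\times R$. Then $\operatorname{Irr}(\Gamma|\lambda)$ consists of the characters $\lambda\times\psi$ with $\psi\in\operatorname{Irr}(R)$. By Lemmas 8 and 10,
$$\operatorname{cd}(G_0)=\{1,\;p,\;p^{2k+2},\;p^{3pe},\;p^{3pe+1}\}.$$
This is one degree too many, and $\operatorname{dl}(G_0)\le4$ because $H$ and $R$ both have derived length $2$. The exact place of the failure is visible: above a nontrivial $\lambda$, the group $\Gamma=Z\times R$ repeats *both* degrees of $R$. Lemma 10 also shows the remedy. Instead of $Z\times R$ we need a *nonsplit* central extension $C$ of $R$ by a group of order $p$ such that all of $\operatorname{Irr}(C|\lambda)$ has one degree.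

## A central extension of $R$ with a single degree over $\lambda$

We build $C$ by making $e_B\cong B$ as noncommutative as the action of $\sigma$ permits. Fix a nondegenerate symmetric bilinear form $(\cdot,\cdot)$ on $D$ (a dot product in some basis) and define on $B$
$$\beta(j\varepsilon+d+d'\alpha,\;l\varepsilon+f+f'\alpha)=(d,f')-(d',f).$$
It is alternating, by the symmetry of $(\cdot,\cdot)$. Its radical is exactly $\mathbb F_p\varepsilon$: testing against all $f'\alpha$ forces $d=0$, and testing against all $f$ forces $d'=0$. It is $\varphi$-invariant: $\varphi$ replaces $(d,d')$ by $(d+d',d')$, and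
$$(d+d',f')-(d',f+f')=(d,f')-(d',f).$$

Let $\tilde B=B\times\mathbb F_p$ with $(b,x)(b',x')=(b+b',x+x'+\frac12\beta(b,b'))$; its commutators are $(0,\beta(b,b'))$. The map $\tilde\varphi(b,x)=(\varphi(b),x)$ is an automorphism with $\tilde\varphi^p=1$, and $u=(\varepsilon,0)$ is central in $\tilde B$, of order $p$, and fixed by $\tilde\varphi$.

We want a group $C=\tilde B\langle\tau\rangle$ with $|C:\tilde B|=p$, $\tau^p=u$, and $\tau$ acting on $\tilde B$ as $\tilde\varphi$. It exists by the standard theorem on cyclic extensions, and here is a direct construction. Let $\langle\tau\rangle$ be cyclic of order $p^2$, acting on $\tilde B$ through $\tilde\varphi$. In $\tilde B\rtimes\langle\tau\rangle$ the element $u^{-1}\tau^p$ is central, since $u$ is central in $\tilde B$ and fixed by $\tau$, and $\tau^p$ acts trivially. It has order $p$, and $\langle u^{-1}\tau^p\rangle\cap\tilde B=1$. The quotient by it is $C$; we have $|C|=p\,|\tilde B|=p^{2k+3}$.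

The rules $(b,x)\mapsto e_b$, $\tau\mapsto\sigma$ define a homomorphism on $\tilde B\rtimes\langle\tau\rangle$, by (5) and $\sigma^{p^2}=e_{p\varepsilon}=1$. It kills $u^{-1}\tau^p$, because $e_\varepsilon^{-1}\sigma^p=1$. So we get a surjection $C\to R$. Its kernel has order $p^{2k+3}/p^{2k+2}=p$, hence equals $Z_C=\{(0,x)\}$, which is central in $C$.

**Lemma 11.** If $1\ne\lambda\in\operatorname{Irr}(Z_C)$, every $\psi\in\operatorname{Irr}(C|\lambda)$ has degree $p^k$.

**Proof.** The idea is to squeeze $\psi(1)$ between a bound from $C$ and one from $\tilde B$. Let $Y=\{(j\varepsilon,x)\}$, of order $p^2$. It is central in $\tilde B$ because $\varepsilon$ is in the radical of $\beta$, and $\tilde\varphi$ fixes it pointwise; so it is central in $C$. Fact 6 gives $\psi(1)^2\le|C:Y|=p^{2k+1}$. As $\psi(1)$ is a power of $p$, $\psi(1)\le p^k$.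

Let $\theta\in\operatorname{Irr}(\tilde B)$ be a constituent of $\psi|_{\tilde B}$; it lies over $\lambda$. If $y\in\tilde B\setminus Y$, its $B$-component is outside the radical, so some $z=[y',y]$ with $y'\in\tilde B$ generates $Z_C$. Then $\theta(y)=\theta(y'yy'^{-1})=\theta(zy)=\lambda(z)\theta(y)$ with $\lambda(z)\ne1$, so $\theta(y)=0$. By Fact 6, applied to $\tilde B$, $\theta(1)^2=|\tilde B:Y|=p^{2k}$, and $\psi(1)\ge\theta(1)=p^k$. $\square$

This uses that the radical of $\beta$ is no larger than $\mathbb F_p\varepsilon$, and that $\tau^p=u$ only involves this radical. The bound for $C$ has odd exponent $2k+1$, and that is what closes the squeeze.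

## Odd $p$: the group $G$ and its four degrees

Let $C$ act on $H$ through $C\to R$: on $A$ as $R$ does, and trivially on $\mathbb F_p$. In $H\rtimes C$ the elements $(0,x)\in H$ are central, since they are central in $H$ and fixed by $C$. The elements of $Z_C$ are central too, since they are central in $C$ and act trivially on $H$. Let
$$\Delta=\{((0,x),(0,-x)):x\in\mathbb F_p\},\qquad G=(H\rtimes C)/\Delta .$$
Since $\Delta\cap H=\Delta\cap C=1$, we identify $H$ and $C$ with their images. In $G$ the element $(0,x)$ of $H$ equals the element $(0,x)$ of $Z_C$. So $G=HC$, $H\cap C=Z=Z_C$ is central of order $p$, $G/Z\cong A\rtimes R$, and $|G|=p^{6pe+2k+3}$. For $p=3$, $k=1$, $e=2$ this is $3^{41}$.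

**Characters trivial on $Z$.** They are the characters of $A\rtimes R$, and by Lemma 8 they have degrees $1,p,p^{2k+2}$, all of which occur.

**Characters over $\lambda\ne1$ on $Z$.** Lemma 10 applies with $\Gamma=C$. By Lemma 11 all these characters have degree $p^{3pe}\cdot p^k$, and they exist.

So
$$\operatorname{cd}(G)=\{1,\;p,\;p^{2k+2},\;p^{3pe+k}\}.$$
The four numbers are distinct, because $3pe\ge3p(k+1)>k+2$, that is, $3pe+k>2k+2$.

## Odd $p$: a nontrivial element of $G'''$

By (1), $\operatorname{dl}(G)\le4$. To show $G'''\ne1$, we take two elements of $G''Z\cap H$ coming from the two copies of $M$ and compute their commutator. Fix $0\ne d\in D$.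

Under $G/Z=A\rtimes R$ we have $(G/Z)''=G''Z/Z$. By Lemma 9, for all $y,y'\in E$ the group $G''Z\cap H$ contains elements whose images in $A$ are
$$(dwt+\cdots,\;0),\quad(0,\;dw't+\cdots),\qquad w=\varphi(y)-y,\quad w'=\varphi(y')-y',$$
where the dots are multiples of $t^2$. Since $Z$ is central, $(G''Z)'=G'''$, so their commutator lies in $G'''$. It equals $(0,\langle dwt+\cdots,\,dw't+\cdots\rangle)$. The $t^2$-coefficient of $(dwt+\cdots)(-dw't+\cdots)$ is $-d^2ww'$, so the commutator is
$$\bigl(0,\,-\operatorname{tr}(d^2ww')\bigr). \tag{7}$$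
Here $w,w'$ range independently over $T_0=(\varphi-1)E=\ker\operatorname{Tr}$. This is an $E_0$-subspace with $\dim_{\mathbb F_p}T_0=pe-e=(p-1)e$, since $\ker(\varphi-1)=E_0$. Suppose all elements (7) were trivial. Then $d^2T_0$, which equals $T_0$ because $0\ne d\in E_0$, would lie in the orthogonal space of $T_0$ for the nondegenerate form $\operatorname{tr}(xy)$ on $E$. That space has dimension
$$pe-(p-1)e=e<(p-1)e=\dim T_0, \tag{8}$$
a contradiction. So $G'''\ne1$ and $\operatorname{dl}(G)=4$. This proves the first assertion of Theorem 1 for odd $p$.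

## $p=2$: what is lost, and a tower that fails

From here on $p=2$, so $E_0=\mathbb F_{2^e}$ and $E=\mathbb F_{2^{2e}}$. The coefficients $\frac12$ in $e_b$, $H$ and $\tilde B$ make no sense any more. Independently of that, inequality (8) becomes $e<e$, and not by accident: for $p=2$ we have $T_0=\ker\operatorname{Tr}=E_0$, and for $w,w'\in E_0$, $\operatorname{tr}(d^2ww')=\operatorname{Tr}_{E_0/\mathbb F_2}\bigl(\operatorname{Tr}(d^2ww')\bigr)=0$. So the expression in (7) vanishes identically. A different fourth layer is needed.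

We replace the Heisenberg layer by another abelian layer: a group $P\rtimes R$ acting on a further module. Put $c=\varepsilon\alpha$, so that
$$c+\varphi(c)=\varepsilon\alpha+\varepsilon(\alpha+1)=\varepsilon .$$
Let $P=E[t]/(t^2)=E\oplus Et$. Let $m_b$ be multiplication by $1+bt$ on $P$, let $\sigma(f)=(1+ct)f^\varphi$, and let $R$ be the group generated by $\sigma$ and the $m_b$, $b\in B$. Then $m_bm_{b'}=m_{b+b'}$, $\sigma m_b\sigma^{-1}=m_{\varphi(b)}$ and $\sigma^2=m_{c+\varphi(c)}=m_\varepsilon$. So $R$ has the abelian subgroup $m_B$ of index $2$ (outside it, elements act on $P/Et$ as $\varphi$), $|R|=2^{2k+2}$, and $[\sigma,m_{d\alpha}]=m_d$. Hence $\operatorname{cd}(R)=\{1,2\}$ by Fact 5.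

The next module should be one on which the elements of $P$ have a common fixed space. A tensor product over the field $E$ does this: $f\otimes n=0$ in $P\otimes_EP$ only if $f=0$ or $n=0$. So let $P\rtimes R$ act on $P\oplus(P\otimes_EP)$ as follows: $r\in R$ acts by $r$ and $r\otimes r$, and $f\in P$ acts by $n\mapsto n+f\otimes n$ on the first summand and trivially on the second.

The operator $r\otimes r$ needs a word. A map $r$ is *$\varphi^i$-semilinear* if it is additive and $r(xn)=\varphi^i(x)r(n)$ for $x\in E$; for instance, $f\mapsto f^\varphi$ is $\varphi$-semilinear. If $r$ is $\varphi^i$-semilinear, then $r\otimes r$ respects the relation $xf\otimes n=f\otimes xn$, since both sides go to $\varphi^i(x)\,(rf\otimes rn)$. So it is well defined on $P\otimes_EP$. The two actions fit together because $rfr^{-1}$ maps $n$ to $n+(rf)\otimes n$.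

Form the semidirect product of the dual of this module with $P\rtimes R$. By Fact 4 its degrees come from stabilizers of vectors in the module.

- The zero vector contributes $\operatorname{cd}(P\rtimes R)$, which contains $1$ and $2$, because $R$ is a quotient.
- The vector $(t,0)$ is fixed by all of $R$, since $m_bt=t$ and $\sigma t=(1+ct)t=t$. The element $fr$ sends it to $(t,f\otimes t)$. So its stabilizer is exactly $R$, and it contributes $|P|\cdot\{1,2\}=\{2^{4e},2^{4e+1}\}$.
- The vector $(1,0)$ is sent by $fr$ to $(r1,f\otimes r1)$, so its stabilizer lies in $R$. It contains no $m_b$ with $b\ne0$. An element $\sigma m_b$ has square $m_{\varepsilon+\operatorname{Tr}(b)}\ne1$, because $\operatorname{Tr}(b)\in D$ by (4) and $\varepsilon\notin D$; so it is not in the stabilizer either. The stabilizer is trivial, and the degree is $|P|\,|R|=2^{4e+2k+2}$.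

That makes at least five degrees. The culprit is the second bullet: the involutions $m_b\in R$ lie outside $P$, and they fix vectors that no nontrivial element of $P$ fixes. The repair is to replace $R$ by a larger group $S$ mapping onto it, in which every lift of every $m_b$ with $b\ne0$ has order $4$. The squares of these lifts form a new elementary abelian group $V$, and then all involutions of $P\rtimes S$ will lie in $P\times V$. We must then choose the module so that all of $P\times V$, not only $P$, has a common fixed space.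

## $p=2$: the group $S$ with $m_b$ lifted to order four

The square $(1+bt)^2=1+b^2t^2$ suggests $V=\{1+vt^2\}$. The operator $n\mapsto vt^2n$ should have the same kernel as the reduction $n\mapsto\bar n$ modulo $t^2$, namely $t^2\Lambda$; this happens if we work in
$$\Lambda=E[t]/(t^4).$$
Here the products of elements $1+bt$ and $1+vt^2$ pick up unwanted $t^3$-terms: $(1+bt)(1+b't)$ and $(1+bb't^2)(1+(b+b')t)$ differ by $bb'(b+b')t^3$. Since $b^3+b'^3+(b+b')^3=bb'(b+b')$ in characteristic $2$, a cubic correction removes the difference. For $b,v\in E$ put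
$$\eta_b=1+bt+b^3t^3,\qquad \zeta_v=1+vt^2 .$$
Then $\zeta_v\zeta_{v'}=\zeta_{v+v'}$ and
$$\eta_b\eta_{b'}=\zeta_{bb'}\,\eta_{b+b'},\qquad \eta_b^2=\zeta_{b^2}. \tag{9}$$
Indeed the left side of the first equation is $1+(b+b')t+bb't^2+(b^3+b'^3)t^3$. The right side has the same coefficients of $1,t,t^2$ and the $t^3$-coefficient $(b+b')^3+bb'(b+b')=b^3+b'^3$. The second equation is the case $b=b'$.

By (9), $\hat B=\{\zeta_v\eta_b:v\in E,\ b\in B\}$ is an abelian group of units, acting on $\Lambda$ by multiplication. $V=\{\zeta_v:v\in E\}$ is an elementary abelian subgroup with $\hat B/V\cong B$. We say that $\zeta_v\eta_b$ is *over* $b$. For instance, $1+bt+vt^2+(b^3+bv)t^3=\zeta_v\eta_b$ is over $b$. Let $\hat\sigma(f)=\eta_cf^\varphi$ on $\Lambda$. As before,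
$$\hat\sigma\eta_b\hat\sigma^{-1}=\eta_{\varphi(b)},\qquad\hat\sigma\zeta_v\hat\sigma^{-1}=\zeta_{\varphi(v)},\qquad \hat\sigma^2=\eta_c\eta_{\varphi(c)}=\zeta_{c\varphi(c)}\eta_\varepsilon\in\hat B .$$
Let $S=\hat B\langle\hat\sigma\rangle$. On $\Lambda/t\Lambda=E$, $\hat B$ acts trivially and $\hat\sigma$ acts as $\varphi$, so $|S:\hat B|=2$. Also $V\trianglelefteq S$.

$S$ acts on $P=\Lambda/t^2\Lambda=E\oplus Et$. An element of $\hat B$ over $b$ acts as $m_b$, multiplication by $1+bt$, and $\hat\sigma$ acts as the $\sigma$ above. Elements outside $\hat B$ act on $P/Et$ as $\varphi$, so the kernel of $S$ on $P$ is $V$, and $S/V$ is the group $R$ of the previous section, with $|R|=2|B|=2^{2k+2}$ and $\operatorname{cd}(R)=\{1,2\}$.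

**Lemma 12.** (a) If $s\in S\setminus\hat B$, then $s^2\in\hat B$ is over a nonzero element of $B$. (b) If $y\in\hat B$ is over $b\ne0$, then $y^2=\zeta_{b^2}\ne1$. (c) For $0\ne d\in D$, $s'_d:=[\hat\sigma,\eta_{d\alpha}]\in S'$ is over $d$.

**Proof.** (a) Write $s=\hat\sigma y$ with $y$ over $b$. Then $s^2=\hat\sigma^2(\hat\sigma^{-1}y\hat\sigma)y$ is over $\varepsilon+\varphi^{-1}(b)+b=\varepsilon+\operatorname{Tr}(b)$, as $\varphi^{-1}=\varphi$. By (4) this lies in $\varepsilon+D$, which does not contain $0$. (b) $y=\zeta_v\eta_b$, so $y^2=\zeta_v^2\eta_b^2=\zeta_{b^2}$ by (9). (c) $s'_d=\eta_{\varphi(d\alpha)}\eta_{d\alpha}^{-1}$ is over $\varphi(d\alpha)-d\alpha=d$, by (3). $\square$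

## $p=2$: the group $R_1=P\rtimes S$ with three degrees

Let $R_1=P\rtimes S$ and $U=P\times V$. As $V$ acts trivially on $P$, $U$ is elementary abelian. It is normal in $R_1$, because $S$ normalizes $P$ and $V$ and because $P$ centralizes $U$. We have $R_1/U\cong S/V=R$. The subgroup $P\hat B$ has index $2$, $P\hat B/U\cong B$, and
$$|R_1|=|P|\,|S|=2^{4e}\cdot2^{2e}\cdot2^{2k+2}=2^{6e+2k+2}.$$

**Lemma 13.** (a) Every involution of $R_1$ lies in $U$. (b) If $U\le X\le R_1$ and $X\cap P\hat B=U$, then $X=U$.

**Proof.** (a) If $g=(f,s)$ with $s\notin V$, then $s^2\ne1$ by Lemma 12(a),(b), so $g^2\ne1$. (b) Suppose $x=(f,s)\in X$ is outside $P\hat B$. As $|R_1:P\hat B|=2$, $x^2\in X\cap P\hat B=U$. But $s\notin\hat B$, so by Lemma 12(a) $s^2$ is over a nonzero element; thus $s^2\notin V$ and $x^2\notin U$, a contradiction. So $X\le P\hat B$ and $X=U$. $\square$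

**Lemma 14.** $\operatorname{cd}(R_1)=\{1,2,|R|\}$ and $\operatorname{cd}(P\hat B)=\{1,|B|\}$.

**Proof.** We run through $\lambda=\lambda_1\times\lambda_2\in\operatorname{Irr}(P)\times\operatorname{Irr}(V)=\operatorname{Irr}(U)$. The abelian group $U$ fixes $\lambda$. An element $y\in\hat B$ over $b\ne0$ centralizes $V$ and maps $a_0+a_1t\in P$ to $a_0+(a_1+ba_0)t$. So $y$ fixes $\lambda$ iff $\lambda_1$ is trivial on $(y-1)P=bEt=Et$.

If $\lambda_1|_{Et}\ne1$, the stabilizer of $\lambda$ in $R_1$ meets $P\hat B$ in $U$, hence equals $U$ by Lemma 13(b). By Fact 2 the characters over $\lambda$ have degree $|R_1:U|=|R|$ in $R_1$ and $|P\hat B:U|=|B|$ in $P\hat B$. Such $\lambda$ exist.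

If $\lambda_1|_{Et}=1$, note that $Et\trianglelefteq R_1$, so all conjugates of $\lambda$ are trivial on $Et$ and the characters over $\lambda$ have $Et$ in their kernels. The group $P\hat B/Et$ is abelian, because $\hat B$ is abelian and acts trivially on $P/Et$. It has index $2$ in the $2$-group $R_1/Et$. So the degrees over $\lambda$ are $1$ in $P\hat B$, and by Fact 5 they lie in $\{1,2\}$ in $R_1$.

Degrees $1$ and $2$ occur in $R_1$, because $R$ is a quotient with $\operatorname{cd}(R)=\{1,2\}$. Degree $1$ occurs in $P\hat B$. $\square$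

**Lemma 15.** Fix $0\ne d\in D$. The element $dt\in P$ lies in $R_1''$. In particular $R_1''\ne1$.

**Proof.** The element $s'=s'_d\in R_1'$ acts on $P$ as multiplication by $1+dt$. Take $\alpha\in E\subset P$. The element $[\hat\sigma,\alpha]=(\hat\sigma-1)\alpha=(1+ct)\varphi(\alpha)-\alpha$ lies in $P\cap R_1'$ and is $\equiv\varphi(\alpha)-\alpha=1\pmod{Et}$. Hence $[s',(\hat\sigma-1)\alpha]=(s'-1)(\hat\sigma-1)\alpha=dt$ lies in $R_1''$. $\square$

## $p=2$: a module on which $U$ has one common fixed space

Let $M=\Lambda\oplus(P\otimes_EP)$. An element $s\in S$ acts in the given way on $\Lambda$ and by $s\otimes s$ on $P\otimes_EP$; this is well defined, since both factors are semilinear for the same power of $\varphi$. An element $f\in P$ acts trivially on $P\otimes_EP$ and by $n\mapsto n+f\otimes\bar n$ for $n\in\Lambda$, where $\bar n$ is the image of $n$ in $P=\Lambda/t^2\Lambda$. The actions of elements of $P$ compose additively, and for $n\in\Lambda$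
$$sfs^{-1}(n)=s\bigl(s^{-1}n+f\otimes\overline{s^{-1}n}\bigr)=n+(sf)\otimes\bar n,$$
while on $P\otimes_EP$ both $sfs^{-1}$ and $sf$ act trivially. So $M$ is an $\mathbb F_2R_1$-module. Put $K=t^2\Lambda\oplus(P\otimes_EP)$. It is an $R_1$-submodule: $t^2\Lambda$ is $S$-stable, and $f\otimes\bar n=0$ for $n\in t^2\Lambda$. Also $U$ acts trivially on $K$: $P$ does so by what was just said, and $V$ acts trivially on $t^2\Lambda$ (as $t^4=0$) and on $P$.

**Lemma 16.** For each $1\ne g\in U$, the fixed space of $g$ on $M$ is $K$.

**Proof.** Let $g=(f,\zeta_v)$. It is trivial on $P\otimes_EP$ and maps $n\in\Lambda$ to $n+vt^2n+f\otimes\bar n$. So $n$ plus any element of $P\otimes_EP$ is fixed iff $vt^2n=0$ and $f\otimes\bar n=0$. These hold if $n\in t^2\Lambda$. Conversely, if $f\ne0$, then $f\otimes\bar n=0$ forces $\bar n=0$ (the tensor product is over the field $E$), i.e. $n\in t^2\Lambda$. If $f=0$, then $v\ne0$, and $vt^2n=0$ forces $n\in t^2\Lambda$. $\square$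

**Lemma 17.** All elements of $\hat B\setminus V$ have the same fixed space $K_0$ on $K$.

**Proof.** Let $y$ be over $b\ne0$. On $t^2\Lambda$ we have $(y-1)t^2n=bt^3n$, which vanishes iff $t^2n\in t^3\Lambda$. On $P\otimes_EP$ use the $E$-basis $\mathsf e=1\otimes1$, $\mathsf e_1=t\otimes1$, $\mathsf e_2=1\otimes t$, $\mathsf e_3=t\otimes t$. Here $y$ acts $E$-linearly as $(1+bt)\otimes(1+bt)$, so
$$\mathsf e\mapsto\mathsf e+b(\mathsf e_1+\mathsf e_2)+b^2\mathsf e_3,\qquad \mathsf e_1\mapsto\mathsf e_1+b\mathsf e_3,\qquad \mathsf e_2\mapsto\mathsf e_2+b\mathsf e_3,\qquad \mathsf e_3\mapsto\mathsf e_3 .$$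
Hence
$$(y-1)(\delta\mathsf e+\beta_1\mathsf e_1+\beta_2\mathsf e_2+\gamma\mathsf e_3)=\delta b(\mathsf e_1+\mathsf e_2)+\bigl(\delta b^2+(\beta_1+\beta_2)b\bigr)\mathsf e_3, \tag{10}$$
which vanishes iff $\delta=0$ and $\beta_1=\beta_2$. Neither condition involves $y$. $\square$

Since $P$ acts trivially on $K$, it follows that every element of $P\hat B\setminus U$ has fixed space $K_0$ on $K$, and that $P\hat B$ fixes $K_0$ pointwise.

## $p=2$: the group $G$ and its four degrees

Let $A=\operatorname{Hom}(M,\mathbb F_2)$ with $(ra)(m)=a(r^{-1}m)$, and let $G=A\rtimes R_1$. We have $|M|=|E|^8=2^{16e}$, so $|G|=2^{22e+2k+2}$; for $k=1$, $e=2$ this is $2^{48}$. Each $m\in M$ gives the character $\lambda_m(a)=(-1)^{a(m)}$ of $A$. All characters of $A$ arise once in this way, and $\lambda_m(r^{-1}a)=(-1)^{a(rm)}=\lambda_{rm}(a)$. So $\operatorname{Irr}(A)\cong M$ as $R_1$-sets. By Fact 4 the degrees of $G$ are the numbers $|R_1:X|\psi(1)$, where $X$ is the stabilizer in $R_1$ of some $v\in M$ and $\psi\in\operatorname{Irr}(X)$.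

- $v\in M\setminus K$: by Lemma 16, $X\cap U=1$. By Lemma 13(a), $X$ contains no involution, so $X=1$. The degree is $|R_1|$.
- $v\in K\setminus K_0$: $X\ge U$, and $X\cap P\hat B=U$ by Lemma 17. By Lemma 13(b), $X=U$, which is abelian. The degree is $|R_1:U|=|R|$.
- $v\in K_0$: $X\ge P\hat B$. If $X=P\hat B$, the degrees are $2\cdot\{1,|B|\}=\{2,|R|\}$ by Lemma 14. If $X=R_1$, they are $\{1,2,|R|\}$, again by Lemma 14.

As $M\ne K$, the degree $|R_1|$ occurs, and $v=0$ contributes all of $\operatorname{cd}(R_1)$. Hence
$$\operatorname{cd}(G)=\{1,\;2,\;2^{2k+2},\;2^{6e+2k+2}\},$$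
and these four degrees are distinct.

## $p=2$: a nontrivial element of $G'''$

By (1), $\operatorname{dl}(G)\le4$. We exhibit a nontrivial iterated commutator in $A\cap G'''$ by following one vector of $M$ through three operators, one from each of $R_1''$, $R_1'$, $R_1$.

Fix $0\ne d\in D$. Let $s'=s'_d\in R_1'$ and let $s''=dt\in P$, which lies in $R_1''$ by Lemma 15. Choose $\nu\in E\setminus E_0$ and view it as a constant in $\Lambda\subset M$. By the definition of the action of $P$, by (10) with $b=d$, and by $\hat\sigma t=t$ in $P$,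
$$(s''-1)\nu=dt\otimes\nu=\nu d\,\mathsf e_1,\qquad (s'-1)(\nu d\,\mathsf e_1)=\nu d^2\,\mathsf e_3,$$
$$(\hat\sigma-1)(\nu d^2\mathsf e_3)=\varphi(\nu d^2)\mathsf e_3-\nu d^2\mathsf e_3=(\varphi(\nu)-\nu)d^2\,\mathsf e_3\ne0,$$
because $d\in E_0$ and $\nu\notin E_0$. Choose $a\in A$ that is nonzero on this last vector, and put
$$r=\hat\sigma^{-1}\in R_1,\qquad r'=s'^{-1}\in R_1',\qquad r''=s''^{-1}\in R_1'' .$$
Then $(r-1)a=[r,a]\in G'$. Next, $(r'-1)(r-1)a=[r',(r-1)a]$ is a commutator of two elements of $G'$, so it lies in $G''$. Finally, $(r''-1)(r'-1)(r-1)a$ is a commutator of two elements of $G''$, so it lies in $G'''$.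

It is nonzero: for $g\in R_1$, $a'\in A$, $m\in M$ we have $((g-1)a')(m)=a'((g^{-1}-1)m)$. Applying this three times, starting with the outermost factor $r''$, we find that its value at $\nu$ is
$$a\bigl((\hat\sigma-1)(s'-1)(s''-1)\nu\bigr)\ne0 .$$
So $G'''\ne1$ and $\operatorname{dl}(G)=4$. This proves the first assertion of Theorem 1 for $p=2$.

## Equality in Taketa's bound for $n=1,2,3,4$

The second assertion of Theorem 1 needs, for each prime $p$ and each $n\le4$, a $p$-group with $\operatorname{dl}=|\operatorname{cd}|=n$. The layers of the construction provide them.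

- $n=4$: the groups $G$ above.
- $n=3$: for odd $p$ take $G/Z=A\rtimes R$. It has degrees $1,p,p^{2k+2}$ by Lemma 8, and $(G/Z)''\ne1$ by Lemma 9. For $p=2$ take $R_1$. It has degrees $1,2,2^{2k+2}$ by Lemma 14, and $R_1''\ne1$ by Lemma 15. In both cases the derived length is at least $3$, and by (1) it is $3$.
- $n=2$: take $R$, which is nonabelian with $\operatorname{cd}(R)=\{1,p\}$. By (1), $\operatorname{dl}(R)=2$.
- $n=1$: take the cyclic group of order $p$.

This completes the proof of Theorem 1. $\blacksquare$
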